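\title{Supermodularity of volume for Minkowski sums with a convex summand}

\begin{abstract}
We prove that $|A+B+C|+|A|\ge |A+B|+|A+C|$ for every convex compact set $A$ and all compact sets $B,C$ in $\mathbb{R}^n$, as conjectured by Fradelizi, Madiman, Marsiglietti and Zvavitch. The proof rests on an explicit piecewise translation that carries the part of a compact set $X$ outside $A$ injectively into the part of $X+B$ outside $A+\operatorname{conv}B$. The same map gives the inequality for nonconvex $A$ with $|\operatorname{conv}A|$ in place of $|A|$. Conversely, the inequality holds for all finite $B$ and $C$ exactly when $A$ is a convex set together with a null set.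
\end{abstract}

\section{The inequality}\label{sec:intro}

Let $\mathcal{B}_n$ be the class of nonempty compact subsets of $\mathbb{R}^n$ and $\mathcal{K}_n\subset\mathcal{B}_n$ the class of those that are convex. We write $X+Y=\{x+y:x\in X,\ y\in Y\}$ for the Minkowski sum, $|X|$ for Lebesgue measure, and $\operatorname{conv}X$ for the convex hull. Both classes are closed under sums, and $\operatorname{conv}X\in\mathcal{K}_n$ for $X\in\mathcal{B}_n$. For which $A,B,C\in\mathcal{B}_n$ does the inequality
\begin{equation}\label{eq:main}
|A+B+C|+|A|\ \ge\ |A+B|+|A+C|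
\end{equation}
hold? Written as $|(A+B)+C|-|A+B|\ge |A+C|-|A|$, it compares two gains in volume: adding $C$ to the larger set $A+B$ should gain at least as much as adding $C$ to $A$. This is supermodularity of volume with respect to the summands.

The simplest cases suggest an answer. For intervals of lengths $a,b,c$ both sides of \eqref{eq:main} equal $2a+b+c$, so there is no slack on the line. For axis-parallel rectangles with sides $a_i,b_i,c_i$, the left side exceeds the right by $b_1c_2+b_2c_1\ge0$. If $A$ is a point, \eqref{eq:main} reads $|B+C|\ge|B|+|C|$, and this holds for all compact $B$ and $C$: if $b^*\in B$ has the largest first coordinate and $c^*\in C$ the smallest, then $B+c^*$ and $b^*+C$ lie in $B+C$, on opposite sides of a hyperplane, so they overlap in a null set. On the other hand, for $A=\{0,1\}$ and $B=C=[0,1]$ the left side is $3+0$ and the right side is $2+2$. One is led to guess that convexity matters for $A$, which enters all four terms, and not for $B$ and $C$.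

Fradelizi, Madiman, Marsiglietti and Zvavitch conjectured in 2018 that \eqref{eq:main} holds whenever $A\in\mathcal{K}_n$ and $B,C\in\mathcal{B}_n$; we take the problem from \cite{source}. Three related facts are known:
\begin{enumerate}
\item[(i)] \eqref{eq:main} holds if $A,B,C\in\mathcal{K}_n$;
\item[(ii)] on the line, $|A+B+C|+|\operatorname{conv}A|\ge|A+B|+|A+C|$ for all $A,B,C\in\mathcal{B}_1$;
\item[(iii)] the conjecture holds if in addition $B$ is a zonoid, that is, a limit in the Hausdorff metric of finite Minkowski sums of segments.
\end{enumerate}
The conjecture does not reduce to (i) by taking convex hulls, because replacing $B$ by $\operatorname{conv}B$ enlarges a set on each side of \eqref{eq:main}. Our argument uses none of (i)--(iii).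

\begin{theorem}\label{thm:conj}
For all $n\ge1$, $A\in\mathcal{K}_n$ and $B,C\in\mathcal{B}_n$, inequality \eqref{eq:main} holds.
\end{theorem}

After a translation $0\in C$, and then $A\subset A+C$ and $A+B\subset A+B+C$. So \eqref{eq:main} asks for room, inside $(A+C)+B$ and outside $A+B$, for a copy of the volume of $(A+C)\setminus A$. The set $A+B$ to be avoided may be very irregular. We avoid the larger set $A+\operatorname{conv}B$ instead: this is a stronger demand, but the set is convex and its exterior has a usable structure. The form of $A+C$ turns out to play no role.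

\begin{theorem}\label{thm:ext}
Let $A\in\mathcal{K}_n$ and $X,B\in\mathcal{B}_n$. Then
\[
\bigl|(X+B)\setminus(A+\operatorname{conv}B)\bigr|\ \ge\ |X\setminus A|.
\]
\end{theorem}

Section~\ref{sec:examples} works out Theorem~\ref{thm:ext} on the line and in one planar example, and Section~\ref{sec:proof} proves it. Section~\ref{sec:cons} derives Theorem~\ref{thm:conj} together with stronger forms, among them (ii) in every dimension. Section~\ref{sec:converse} shows to what extent \eqref{eq:main} forces $A$ to be convex. Throughout, $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ are the Euclidean inner product and norm, and $U$ is the closed unit ball.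

\section{The line and the plane}\label{sec:examples}

We look for a volume-preserving injection of $X\setminus A$ into $(X+B)\setminus K$, where $K=A+\operatorname{conv}B$. A map $z\mapsto z+b(z)$ with $b(z)\in B$ lands in $X+B$ automatically, and it preserves volume on each piece where $b(z)$ is constant. The task is to choose $b(z)$ so that the image misses $K$ and the translated pieces do not overlap.

\medskip\noindent\emph{The line.} Let $A=[\alpha,\omega]$, $\beta=\min B$ and $\gamma=\max B$, so that $K=[\alpha+\beta,\omega+\gamma]$. Split $X\setminus A$ into $X_-=X\cap(-\infty,\alpha)$ and $X_+=X\cap(\omega,\infty)$. Then $X_-+\beta$ lies to the left of $K$, the set $X_++\gamma$ lies to the right of $K$, and both lie in $X+B$. Hence $|(X+B)\setminus K|\ge|X_-|+|X_+|=|X\setminus A|$. Each point moves by the element of $B$ that is extreme in the direction pointing away from $A$. Only extreme elements are used, and these belong to $B$ itself, not merely to $\operatorname{conv}B$; this is why the holes of $B$ do no harm.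

\medskip\noindent\emph{The plane.} Let $A$ be the triangle with vertices $(0,0)$, $(2,1)$, $(1,2)$ and let $B=\{0,e_1\}$ with $e_1=(1,0)$. Cut $X\setminus A$ along the vertical ray up from $(1,2)$ and the vertical ray down from $(0,0)$, leave the left part $Z_1$ in place, and translate the right part $Z_2$ by $e_1$ (Figure~\ref{fig:cut}). A horizontal line at height in $[0,2]$ meets $A$ in a segment $[l,r]$ and $K$ in $[l,r+1]$, and on it this is the rule for the line. The other horizontal lines miss $K$, and on them the two parts move apart.

\begin{figure}[ht]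
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (-1,-1)--(0,-1)--(0,0)--(1,2)--(1,3)--(-1,3)--cycle;
\fill[gray!45] (0,-1)--(3,-1)--(3,3)--(1,3)--(1,2)--(2,1)--(0,0)--cycle;
\draw (-1,-1) rectangle (3,3);
\draw[thick] (0,0)--(2,1)--(1,2)--cycle;
\draw[dashed] (0,0)--(0,-1) (1,2)--(1,3);
\node at (1,1) {$A$}; \node at (-0.3,1.5) {$Z_1$}; \node at (2.2,2.2) {$Z_2$};
\begin{scope}[xshift=6cm]
\fill[gray!15] (-1,-1)--(0,-1)--(0,0)--(1,2)--(1,3)--(-1,3)--cycle;
\fill[gray!45] (1,-1)--(4,-1)--(4,3)--(2,3)--(2,2)--(3,1)--(1,0)--cycle;
\draw (-1,-1) rectangle (4,3);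
\draw[thick] (0,0)--(1,0)--(3,1)--(2,2)--(1,2)--cycle;
\draw[dashed] (0,0)--(0,-1) (1,0)--(1,-1) (1,2)--(1,3) (2,2)--(2,3);
\node at (1.5,1) {$K$}; \node at (-0.3,1.5) {$Z_1$}; \node at (3.1,2.3) {$Z_2+e_1$};
\end{scope}
\end{tikzpicture}
\caption{Left: a triangle $A$ inside the square $X=[-1,3]^2$, with $X\setminus A$ cut into $Z_1$ and $Z_2$ along two vertical rays. Right: for $B=\{0,e_1\}$, the sets $Z_1$ and $Z_2+e_1$ are disjoint, lie in the rectangle $X+B$, and avoid $K=A+\operatorname{conv}B$. The two white unit squares are the slack in Theorem~\ref{thm:ext}.}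
\label{fig:cut}
\end{figure}

The cut has to follow the shape of $A$; no single line $x_1=c$ serves. If $c\ge\frac12$, the point $(\frac12,\frac18)\notin A$ stays in place, and it equals $(\frac14,\frac18)+\frac14e_1\in K$. If $c<\frac12$, the point $(\frac12,\frac32)\notin A$ moves to $(\frac32,\frac32)\in A\subset K$. Moreover, slicing works only because $B$ lies on a line. For three noncollinear points there is no direction to slice in, and we need an intrinsic meaning for the direction pointing away from $A$ at $z$. The vector from the nearest point of $A$ to $z$ supplies it.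

\section{Proof of Theorem~\ref{thm:ext}}\label{sec:proof}

\subsection{Nearest points}

We recall the standard facts, with their short proofs.

\begin{lemma}\label{lem:proj}
Let $K\in\mathcal{K}_n$ and $w\in\mathbb{R}^n$. There is a unique point $P_K(w)\in K$ nearest to $w$. A point $p\in K$ equals $P_K(w)$ if and only if
\begin{equation}\label{eq:obtuse}
\langle k-p,\,w-p\rangle\le0\qquad\text{for all }k\in K.
\end{equation}
The map $P_K$ is continuous.
\end{lemma}

\begin{proof}
A nearest point $p$ exists by compactness. For $k\in K$ and $t\in[0,1]$ the point $p+t(k-p)$ lies in $K$ by convexity, so $\|w-p-t(k-p)\|^2$ is minimal at $t=0$; its derivative there, $-2\langle k-p,w-p\rangle$, is nonnegative, which is \eqref{eq:obtuse}. Conversely, if $p\in K$ satisfies \eqref{eq:obtuse}, then for $k\in K\setminus\{p\}$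
\[
\|w-k\|^2=\|w-p\|^2-2\langle k-p,w-p\rangle+\|k-p\|^2>\|w-p\|^2,
\]
so $p$ is the only nearest point. Finally, let $p=P_K(w)$ and $q=P_K(v)$. Adding $\langle q-p,w-p\rangle\le0$ and $\langle p-q,v-q\rangle\le0$ gives $\|p-q\|^2\le\langle p-q,w-v\rangle$, hence $\|p-q\|\le\|w-v\|$.
\end{proof}

For $z\notin A$ put $u(z)=z-P_A(z)\ne0$. By \eqref{eq:obtuse}, $P_A(z)$ maximizes the linear functional $\langle\cdot,u(z)\rangle$ over $A$. Maximizers of a linear functional add under Minkowski sums, and this yields the one geometric fact that the proof needs: moving $z$ by a maximizer in $B$ leaves the vector $u$ unchanged when $A$ is replaced by $K$.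

\begin{lemma}\label{lem:add}
Let $A\in\mathcal{K}_n$, $B\in\mathcal{B}_n$ and $K=A+\operatorname{conv}B$. Let $z\notin A$, $u=z-P_A(z)$, and let $b\in B$ maximize $\langle\cdot,u\rangle$ over $B$. Then
\[
(z+b)-P_K(z+b)=u.
\]
\end{lemma}

\begin{proof}
Put $p=P_A(z)+b\in K$, so that $(z+b)-p=u$. It suffices to show $p=P_K(z+b)$. Let $k=a+\beta$ with $a\in A$ and $\beta\in\operatorname{conv}B$. Then
\[
\langle k-p,u\rangle=\langle a-P_A(z),u\rangle+\langle\beta-b,u\rangle.
\]
The first term is at most $0$ by \eqref{eq:obtuse} for $A$. For the second, write $\beta=\sum_j\lambda_jb_j$ as a convex combination of points of $B$; then $\langle\beta,u\rangle=\sum_j\lambda_j\langle b_j,u\rangle\le\langle b,u\rangle$. So \eqref{eq:obtuse} holds for $K$, $p$ and $w=z+b$.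
\end{proof}

\subsection{Finite $B$}

Let $B=\{b_1,\dots,b_m\}$ and $K=A+\operatorname{conv}B\in\mathcal{K}_n$. The maximizer in Lemma~\ref{lem:add} need not be unique, and to recover $z$ from its image we need the choice to depend on $u$ alone. For $u\in\mathbb{R}^n$ let $i(u)$ be the smallest index $i$ with $\langle b_i,u\rangle=\max_j\langle b_j,u\rangle$. The sets
\[
E_i=\{u:i(u)=i\}=\{u:\langle b_i-b_j,u\rangle>0\text{ for }j<i,\ \langle b_i-b_j,u\rangle\ge0\text{ for }j>i\}
\]
partition $\mathbb{R}^n$, and they are Borel as finite intersections of open and closed sets. Define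
\[
T\colon X\setminus A\to X+B,\qquad T(z)=z+b_{i(u(z))}.
\]
By Lemma~\ref{lem:add},
\begin{equation}\label{eq:key}
T(z)-P_K(T(z))=u(z).
\end{equation}

\emph{$T$ avoids $K$.} If $T(z)$ were in $K$, the left side of \eqref{eq:key} would vanish, whereas $u(z)\ne0$.

\emph{$T$ is injective.} If $T(z)=T(z')$, then $u(z)=u(z')$ by \eqref{eq:key}. So $z$ and $z'$ are translated by the same $b_i$, and $z=z'$.

\emph{$T$ preserves volume.} The sets $Z_i=\{z\in X\setminus A:u(z)\in E_i\}$ partition $X\setminus A$, and they are Borel because $z\mapsto z-P_A(z)$ is continuous. On $Z_i$ the map $T$ is the translation by $b_i$. The Borel sets $Z_i+b_i$ are pairwise disjoint by injectivity and lie in $(X+B)\setminus K$. Therefore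
\[
|(X+B)\setminus K|\ \ge\ \sum_{i=1}^m|Z_i+b_i|=\sum_{i=1}^m|Z_i|=|X\setminus A|.
\]

\begin{remark}
For the triangle of Section~\ref{sec:examples}, with $b_1=0$ and $b_2=e_1$, the point $z$ moves exactly when the first coordinate $u_1(z)$ of $u(z)$ is positive, and $T$ is the map of Figure~\ref{fig:cut}. Indeed, by \eqref{eq:obtuse}, $u(z)$ is vertical exactly when $z$ lies on one of the two rays. Off the rays $u_1$ is continuous and nonzero, so its sign is constant on each side, and $u(-1,0)=-e_1$, $u(3,1)=e_1$.
\end{remark}

\subsection{Compact $B$}

For infinite $B$, Lemma~\ref{lem:add} still produces an injection, but one that is no longer made of finitely many translations, so its effect on volume is not evident. We approximate instead. Passing to a finite subset of $B$ shrinks $X+B$, which is harmless, but it also shrinks the set $A+\operatorname{conv}B$ that must be avoided. Thickening $A$ compensates for this.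

Let $\varepsilon>0$. By compactness there is a finite nonempty $B_\varepsilon\subset B$ with $B\subset B_\varepsilon+\varepsilon U$. Let $A_\varepsilon=A+\varepsilon U\in\mathcal{K}_n$. The set $\operatorname{conv}(B_\varepsilon)+\varepsilon U$ is convex and contains $B$, so it contains $\operatorname{conv}B$. Hence
\[
A+\operatorname{conv}B\ \subset\ A+\varepsilon U+\operatorname{conv}B_\varepsilon=A_\varepsilon+\operatorname{conv}B_\varepsilon .
\]
Together with $X+B_\varepsilon\subset X+B$ and the finite case for $A_\varepsilon,X,B_\varepsilon$, this gives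
\[
|(X+B)\setminus(A+\operatorname{conv}B)|\ \ge\ |(X+B_\varepsilon)\setminus(A_\varepsilon+\operatorname{conv}B_\varepsilon)|\ \ge\ |X\setminus A_\varepsilon|.
\]
Since $A$ is closed, each $z\notin A$ has positive distance from $A$ and lies outside $A_\varepsilon$ for small $\varepsilon$. So the sets $X\setminus A_{1/k}$ increase to $X\setminus A$ as $k\to\infty$, and $|X\setminus A_{1/k}|\to|X\setminus A|$ by continuity of measure from below. This proves Theorem~\ref{thm:ext}.\qed

\begin{remark}
Convexity of $A$ enters through Lemma~\ref{lem:proj}, applied to $A$ and to $K$. It cannot be dropped: for $A=\{0,1\}$ and $X=B=[0,1]$ we have $X+B=[0,2]=A+\operatorname{conv}B$, while $|X\setminus A|=1$. Compactness of $X$ serves only to make the sets involved measurable.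
\end{remark}

\section{Inequalities for volumes of sums}\label{sec:cons}

\begin{theorem}\label{thm:strong}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] If $A\in\mathcal{K}_n$, $X,B\in\mathcal{B}_n$ and $X\supseteq A$, then $|X+B|+|A|\ge|X|+|A+B|$.
\item[(b)] For all $A,B,C\in\mathcal{B}_n$,
\[
|A+B+C|+|\operatorname{conv}A|\ \ge\ |A+B|+|A+C|.
\]
If $0\in C$, then $|\operatorname{conv}A|$ may be replaced by the smaller quantity $|(\operatorname{conv}A)\cap(A+C)|$.
\item[(c)] For all $A,B_1,\dots,B_m\in\mathcal{B}_n$,
\[
|A+B_1+\dots+B_m|+(m-1)|\operatorname{conv}A|\ \ge\ \sum_{i=1}^m|A+B_i|.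
\]
\end{enumerate}
The constant $1$ in front of $|A|$ in Theorem~\ref{thm:conj}, and in front of $|\operatorname{conv}A|$ in \textup{(b)}, is optimal.
\end{theorem}

Theorem~\ref{thm:conj} is part (b) for convex $A$, where $\operatorname{conv}A=A$. Part (b) extends fact (ii) to every dimension, and part (a) shows that no sumset structure is needed for the set $A+C$ in \eqref{eq:main}.

\begin{proof}
Parts (a) and (b) come from one estimate. Let $A,X,B\in\mathcal{B}_n$ with $A\subset X$. The set $A+B$ lies in $X+B$ and in $\operatorname{conv}A+\operatorname{conv}B$, so $A+B$ and $(X+B)\setminus(\operatorname{conv}A+\operatorname{conv}B)$ are disjoint subsets of $X+B$. Theorem~\ref{thm:ext} for the convex set $\operatorname{conv}A$ gives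
\begin{equation}\label{eq:unified}
|X+B|\ \ge\ |A+B|+|X\setminus\operatorname{conv}A|=|A+B|+|X|-|X\cap\operatorname{conv}A|.
\end{equation}

(a) Here $X\cap\operatorname{conv}A=X\cap A=A$.

(b) If $0\in C$, then $X=A+C$ contains $A$, and \eqref{eq:unified} is the refined inequality; the first one follows from $|(\operatorname{conv}A)\cap(A+C)|\le|\operatorname{conv}A|$. In general, translating $C$ changes none of the four volumes in the first inequality, so we may assume $0\in C$.

(c) We use induction on $m$. For $m=1$ there is equality. For $m\ge2$, part (b) with $B=B_m$ and $C=B_1+\dots+B_{m-1}$ and the induction hypothesis give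
\begin{align*}
|A+B_1+\dots+B_m|+|\operatorname{conv}A|&\ge|A+B_m|+|A+B_1+\dots+B_{m-1}|\\
&\ge|A+B_m|+\sum_{i=1}^{m-1}|A+B_i|-(m-2)|\operatorname{conv}A|.
\end{align*}

Optimality: for $C=\{0\}$ and $A$ convex with $|A|>0$, both sides of \eqref{eq:main} and of (b) equal $|A+B|+|A|$, so any constant below $1$ fails.
\end{proof}

\section{The converse}\label{sec:converse}

Suppose that a compact set $A$ satisfies \eqref{eq:main} for all $B$ and $C$ in some class. Finite $B$ and $C$ cannot see a null part of $A$, so with them one can hope at most for convexity up to a null set. That much is true, and two-point sets already detect it.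

\begin{theorem}\label{thm:converse}
Let $A\in\mathcal{B}_n$. The following are equivalent:
\begin{enumerate}
\item[(1)] \eqref{eq:main} holds for all nonempty finite $B,C$;
\item[(2)] \eqref{eq:main} holds for all $B=C=\{0,b\}$, $b\in\mathbb{R}^n$;
\item[(3)] there is a compact convex, possibly empty, set $A'\subset A$ with $|A\setminus A'|=0$.
\end{enumerate}
\end{theorem}

We use Lebesgue's density theorem. A point $x$ is a \emph{density point} of a measurable set $A$ if $|A\cap(x+rU)|/|rU|\to1$ as $r\downarrow0$; the theorem says that almost every point of $A$ is a density point of $A$.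

\begin{proof}
(1)$\Rightarrow$(2) is a specialization.

(3)$\Rightarrow$(1). Let $N=A\setminus A'$. For finite $F$, the set $N+F$ is a finite union of translates of a null set. If $A'=\emptyset$, then $A=N$ and all four terms of \eqref{eq:main} vanish. Otherwise $A'\in\mathcal{K}_n$, and $A'+F\subset A+F\subset(A'+F)\cup(N+F)$ gives $|A+F|=|A'+F|$. Take $F=\{0\},B,C,B+C$ and apply Theorem~\ref{thm:conj} to $A'$.

(2)$\Rightarrow$(3). Let $B=C=\{0,b\}$. Then $A+B=A+C=A\cup(A+b)$ and $A+B+C=A\cup(A+b)\cup(A+2b)$, so
\begin{align*}
|A+B+C|-|A+B|&=|(A+2b)\setminus(A\cup(A+b))|,\\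
|A+C|-|A|&=|(A+b)\setminus A|=|(A+2b)\setminus(A+b)|,
\end{align*}
the last step by translation. The set in the first line is obtained from $(A+2b)\setminus(A+b)$ by removing its points in $A$. Subtracting,
\[
|A+B+C|+|A|-|A+B|-|A+C|=-\bigl|\bigl(A\cap(A+2b)\bigr)\setminus(A+b)\bigr|.
\]
Thus (2) says: for every $b$ and almost every $w$, if $w\in A$ and $w-2b\in A$, then the midpoint $w-b$ is in $A$. The exceptional null set depends on $b$, so this says nothing about a given pair of points of $A$. Density points are the remedy: near such a pair there are enough parallel pairs to step around a null set.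

Let $D$ be the set of density points of $A$. Every ball around a point of $D$ meets $A$, and $A$ is closed, so $D\subset A$; also $|A\setminus D|=0$. Let $x,y\in D$, $b=(y-x)/2$ and $m=(x+y)/2$. With $w=y+h$ we have $w-2b=x+h$ and $w-b=m+h$. So for almost every $h$ in
\[
H_r=\{h\in rU:\ x+h\in A,\ y+h\in A\}
\]
the point $m+h$ lies in $A$. Hence
\[
|A\cap(m+rU)|\ \ge\ |H_r|\ \ge\ |rU|-|(x+rU)\setminus A|-|(y+rU)\setminus A|,
\]
and the last two terms are $o(|rU|)$ as $r\downarrow0$. Therefore $m\in D$: the set $D$ contains the midpoint of any two of its points.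

Let $A'$ be the closure of $D$. It is a compact subset of $A$, and $|A\setminus A'|\le|A\setminus D|=0$. If $x_k\to x$ and $y_k\to y$ with $x_k,y_k\in D$, then $(x_k+y_k)/2\in D$ tends to $(x+y)/2$, so $A'$ is also closed under midpoints. Iterating, $A'$ contains $(1-t)x+ty$ for all $x,y\in A'$ and all dyadic rational $t\in[0,1]$, and then for all $t\in[0,1]$ because $A'$ is closed. So $A'$ is convex.
\end{proof}

To pass from (3) to convexity of $A$ itself, one must either exclude null appendages by hypothesis or detect them with infinite $B$ and $C$. The set $A=\{0,1\}$ shows the difference: it satisfies (3) with $A'=\emptyset$, yet it violates \eqref{eq:main} for $B=C=[0,1]$, as we saw in Section~\ref{sec:intro}.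

\begin{theorem}\label{thm:iff}
Let $A\in\mathcal{B}_n$, and assume one of the following:
\begin{enumerate}
\item[(a)] $|A\cap O|>0$ for every open set $O$ that meets $A$ (for example, $A$ is the closure of its interior);
\item[(b)] $n=1$.
\end{enumerate}
Then \eqref{eq:main} holds for all $B,C\in\mathcal{B}_n$ if and only if $A$ is convex.
\end{theorem}

\begin{proof}
If $A$ is convex, apply Theorem~\ref{thm:conj}. It remains to prove the other direction.

(a) If \eqref{eq:main} holds for all $B,C$, Theorem~\ref{thm:converse} gives $A'$ as in (3). The set $O=\mathbb{R}^n\setminus A'$ is open and $|A\cap O|=0$, so $O$ does not meet $A$, and $A=A'$ is convex. As for the example, an open set that meets the closure of the interior of $A$ meets the interior itself in a nonempty open set, which has positive measure.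

(b) Suppose $A$ is not convex. Write $\operatorname{conv}A=[\alpha,\omega]$ with $\alpha,\omega\in A$, let $L=\omega-\alpha$, and take $B=C=[0,L]$. The set $A+B$ contains $[\alpha,\omega]\cup[\omega,\omega+L]$ and is contained in $[\alpha,\omega+L]$, so $A+B=A+C=[\alpha,\omega+L]$ and $A+B+C=[\alpha,\omega+2L]$. Thus
\[
|A+B+C|+|A|-|A+B|-|A+C|=3L+|A|-4L=|A|-L.
\]
This is negative, because $(\alpha,\omega)\setminus A$ is a nonempty open set and so has positive measure.
\end{proof}

\begin{remark}
For $n\ge2$, convexity is not necessary for an arbitrary compact $A$. If $A$ lies in a hyperplane, then $|\operatorname{conv}A|=|A|=0$, and Theorem~\ref{thm:strong}(b) gives \eqref{eq:main} for all $B,C\in\mathcal{B}_n$; a two-point set is a nonconvex example. We do not claim a full classification, for $n\ge2$, of the compact sets that consist of a convex body and a nonempty null part.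
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Submodularity In Convex Geometry},
\texttt{https://\allowbreak phd-conference.\allowbreak sciencesconf.org/\allowbreak data/\allowbreak program/\allowbreak PHD\_Conference\_\allowbreak Paris\_2022.pdf}.

\end{thebibliography}
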